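# Convergence to six-cycles for $x_{n+1}=\dfrac{1+x_n}{x_{n-1}+x_{n-2}}$

## Six steps from the initial values 1, 1, 2

Take three numbers and produce a fourth by this rule: add $1$ to the last one and divide by the sum of the two before it. Then repeat. In symbols,
$$x_{n+1}=\frac{1+x_n}{x_{n-1}+x_{n-2}},\qquad n=0,1,2,\dots \tag{1}$$
Start from $x_{-2}=1,\ x_{-1}=1,\ x_0=2$. By hand,
$$x_1=\frac{3}{2},\quad x_2=\frac{5/2}{3}=\frac56,\quad x_3=\frac{11/6}{7/2}=\frac{11}{21},\quad x_4=\frac{32/21}{7/3}=\frac{32}{49},\quad x_5=\frac{81/49}{57/42}=\frac{162}{133},\quad x_6=\frac{295/133}{173/147}=\frac{6195}{3287}.$$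
In decimals the run is $1,\ 1,\ 2,\ 1.5,\ 0.833,\ 0.524,\ 0.653,\ 1.218,\ 1.885$. The last three values are roughly, but not exactly, the first three.

Now start from $1,2,2$ instead. The rule gives
$$x_1=\frac33=1,\quad x_2=\frac24=\frac12,\quad x_3=\frac{3/2}{3}=\frac12,\quad x_4=\frac{3/2}{3/2}=1,\quad x_5=\frac{2}{1}=2,\quad x_6=\frac{3}{3/2}=2,$$
and we are back at $1,2,2$. This solution repeats the six values $1,2,2,1,\frac12,\frac12$ forever. Two things stand out in it: each term is the quotient of the previous two ($2=2/1$, $1=2/2$, $\frac12=1/2$, and so on), and the term three places later is the reciprocal.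

The second observation suggests a measurement on the first run: how far is $1/x_{n+1}$ from $x_{n-2}$? For $n=0,1,\dots,5$ the difference $\frac1{x_{n+1}}-x_{n-2}$ equals
$$\frac23-1=-\frac13,\quad \frac65-1=\frac15,\quad \frac{21}{11}-2=-\frac1{11},\quad \frac{49}{32}-\frac32=\frac1{32},\quad \frac{133}{162}-\frac56=-\frac1{81},\quad \frac{3287}{6195}-\frac{11}{21}=\frac{2}{295}.$$
The signs alternate and the sizes shrink. The ratios of consecutive sizes are $\frac35,\frac5{11},\frac{11}{32},\frac{32}{81},\frac{162}{295}$. Compare these with $x_1,\dots,x_5=\frac32,\frac56,\frac{11}{21},\frac{32}{49},\frac{162}{133}$: each ratio is exactly $\frac{x_n}{1+x_n}$.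

So the question is whether every solution settles onto a six-term cycle like the one through $1,2,2$. The answer is yes. The differences just computed drive the whole proof.

## Admissible solutions, six-cycles, and the first theorem

**Definition 1 (admissible solution).** The initial values $x_{-2},x_{-1},x_0$ are non-negative reals such that every denominator $x_{n-1}+x_{n-2}$, $n\ge0$, is nonzero. A solution of (1) from such values is called admissible, or a positive solution.

Only two denominators need checking. If $x_{-1}+x_{-2}\neq0$ then $x_1>0$, because the numerator is at least $1$. If also $x_0+x_{-1}\ne0$ then $x_2>0$. The next denominators $x_1+x_0,\ x_2+x_1,\dots$ are then positive, and by induction $x_n>0$ for all $n\ge1$. For instance $(0,1,0)$ is admissible and gives $1,2,3,\frac43,\frac7{15},\frac{22}{65},\dots$, while $(1,0,0)$ is not admissible.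

**Definition 2 (six-cycle).** A six-cycle is a $6$-periodic sequence $p=(p_n)$ indexed by the integers with
$$(p_0,\dots,p_5)=\Bigl[\phi,\ \psi,\ \frac\psi\phi,\ \frac1\phi,\ \frac1\psi,\ \frac\phi\psi\Bigr],\qquad \phi,\psi>0 .$$

With $\phi=1,\psi=2$ this is $1,2,2,1,\frac12,\frac12$. Reading off the list, for every $n$,
$$p_n\,p_{n-2}=p_{n-1},\qquad p_{n+3}\,p_n=1. \tag{2}$$
Conversely, if positive numbers satisfy $p_n=p_{n-1}/p_{n-2}$ from some index on, then starting from two consecutive values $u,v$ they run
$$u,\ v,\ \frac vu,\ \frac1u,\ \frac1v,\ \frac uv,\ u,\ v,\dots,$$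
which is a six-cycle read from some starting point. The starting point does not matter: reading a cycle one step later replaces $(\phi,\psi)$ by $(\psi,\psi/\phi)$, and the list is again of the form in Definition 2. By (2), $p_{n+1}(p_{n-1}+p_{n-2})=p_n+1$, so every six-cycle solves (1).

A solution converges to a six-cycle $p$ if, for some fixed integer $m$, $x_{n+m}-p_n\to0$. By the remark on starting points we may take $m=0$ after changing $(\phi,\psi)$. The problem is Conjecture 4 in Charles Griebell & Julian Herman, "A Numerical Analysis of Open Conjecture FOUR from A. M. AMLEH and G. LADAS" (http://sites.math.rutgers.edu/~zeilberg/Bio21/Projects/project3a.pdf): every positive solution, from any non-negative initial conditions, converges to a six-cycle. It is true.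

**Theorem 1.** For every admissible solution of (1) there are $\phi,\psi\in(0,\infty)$ such that $x_{6k+j}\to p_j$ as $k\to\infty$ for $j=0,\dots,5$, where $(p_0,\dots,p_5)=(\phi,\psi,\psi/\phi,1/\phi,1/\psi,\phi/\psi)$.

## Linearization at the constant solution

The constant sequence $1$ is a solution, and a sensible start is to linearize there. Write $x_n=1+y_n$ in $x_{n+1}(x_{n-1}+x_{n-2})=1+x_n$ and drop the quadratic terms:
$$2y_{n+1}-y_n+y_{n-1}+y_{n-2}=0,\qquad 2\lambda^3-\lambda^2+\lambda+1=(2\lambda+1)(\lambda^2-\lambda+1).$$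
The roots are $-\frac12$ and $e^{\pm i\pi/3}$. This is informative. The two roots on the unit circle are primitive sixth roots of unity and match the two free parameters of the six-cycles. The root $-\frac12$ suggests an alternating error shrinking like $2^{-n}$.

It proves nothing, however. The theorem on linearized stability needs all roots inside the unit circle, and two of ours lie on it. Moreover, linearization speaks only about data near $(1,1,1)$, while the question is about all data. We need an exact quantity.

## The defect $e_n$ and a circular argument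

For $n\ge0$ put
$$e_n=\frac1{x_{n+1}}-x_{n-2}. \tag{3}$$

**Lemma 1.** For an admissible solution of (1),
$$e_n=\frac{x_{n-1}-x_nx_{n-2}}{1+x_n}\quad(n\ge0), \tag{4}$$
$$e_n=-\frac{x_n}{1+x_n}\,e_{n-1}\quad(n\ge1), \tag{5}$$
$$x_{n+6}-x_n=e_{n+2}-e_{n+5}\,\frac{x_{n+6}}{x_{n+3}}\quad(n\ge-2). \tag{6}$$

*Proof.* By (1), $\frac1{x_{n+1}}=\frac{x_{n-1}+x_{n-2}}{1+x_n}$. Subtracting $x_{n-2}=\frac{x_{n-2}+x_nx_{n-2}}{1+x_n}$ gives (4).

For (5), let $n\ge1$. Equation (1) one index lower is $x_n(x_{n-2}+x_{n-3})=1+x_{n-1}$. Hence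
$$x_ne_{n-1}=1-x_nx_{n-3}=x_nx_{n-2}-x_{n-1},$$
which by (4) equals $-(1+x_n)e_n$.

For (6), let $n\ge-2$, so that $x_{n+3},x_{n+6}>0$. The definition (3) at the indices $n+2$ and $n+5$ says $\frac1{x_{n+3}}=x_n+e_{n+2}$ and $\frac1{x_{n+6}}=x_{n+3}+e_{n+5}$. Thus
$$x_{n+6}-\frac1{x_{n+3}}=x_{n+6}\Bigl(1-\frac{1}{x_{n+6}x_{n+3}}\Bigr)=x_{n+6}\Bigl(1-\frac{x_{n+3}+e_{n+5}}{x_{n+3}}\Bigr)=-e_{n+5}\frac{x_{n+6}}{x_{n+3}},$$
and adding $\frac1{x_{n+3}}-x_n=e_{n+2}$ gives (6). Note that (6) used only definition (3), not the recursion. $\square$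

Relation (5) is the pattern found by hand: the signs alternate and the sizes decrease. It is tempting to finish at once: (5) is a contraction, so $e_n\to0$ geometrically, and then (6) makes each sequence $(x_{6k+j})_k$ Cauchy.

This stops at two points. The factor $\frac{x_n}{1+x_n}$ is below $1$ but not bounded away from $1$ unless $x_n$ is bounded. If, say, $x_n$ were $n^2$, the product $\prod\frac{n^2}{1+n^2}$ would stay positive, and (5) alone would not even give $e_n\to0$. Also, (6) contains the ratio $x_{n+6}/x_{n+3}$, which must be controlled. So summing the $e_n$ needs bounds on $x_n$, and bounds on $x_n$ would come from summing the $e_n$. The argument goes in a circle.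

The way out is the alternation of signs. In (6) the two terms on the right have the same sign. So each residue class mod $6$ is monotone before we know any bound. Half of the classes decrease, hence are bounded above, and bounding half of the factors in (5) is enough for geometric decay. One danger then remains: a decreasing class might go to $0$. But (5) puts a factor $x_n$ into $e_n$, so the drop of such a class is small relative to its current value, and this keeps it away from $0$.

## Proof of Theorem 1

**Step 1. The case $e_0=0$.** The purpose is to dispose of the exactly periodic solutions. By (5), all $e_n=0$. By (3), $x_{n+1}x_{n-2}=1$ for all $n\ge0$, so all $x_n$ with $n\ge-2$ are positive. By (4), $x_n=x_{n-1}/x_{n-2}$ for all $n\ge0$. Hence the solution is exactly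
$$x_{-2},\ x_{-1},\ \frac{x_{-1}}{x_{-2}},\ \frac1{x_{-2}},\ \frac1{x_{-1}},\ \frac{x_{-2}}{x_{-1}},\ x_{-2},\ \dots,$$
a six-cycle. Reading it from index $0$ gives Theorem 1 with $\phi=x_0$, $\psi=x_1$.

From now on $e_0\ne0$. By (5), no $e_n$ vanishes, the signs alternate, and $|e_n|<|e_{n-1}|$ for $n\ge1$. Put
$$I=\{n\ge1:e_n>0\},\qquad D=\{n\ge1:e_n<0\}.$$
These are the two parity classes of $n\ge1$. In the run from $1,1,2$ we have $e_0<0$, so $I$ is the odd and $D$ the even indices.

**Step 2. Monotonicity along residue classes.** The purpose is to get one-sided bounds with no prior information. In (6), $e_{n+2}$ and $e_{n+5}$ have opposite signs, so both terms on the right have the sign of $e_{n+2}$. For $n\ge1$ this is the sign of $e_n$. Hence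
$$x_{n+6}>x_n\ (n\in I),\qquad x_{n+6}<x_n\ (n\in D).$$
(The letters stand for "increasing" and "decreasing".) Each residue class mod $6$ has its first index $\geq 1$ among $1,\dots,6$. So with
$$M=\max_{n\in D,\ n\le6}x_n<\infty,\qquad m=\min_{n\in I,\ n\le6}x_n>0,$$
we obtain
$$x_n\le M\ (n\in D),\qquad x_n\ge m\ (n\in I). \tag{7}$$

**Step 3. Summability of the defects.** The purpose is to break the circle with the half of the bounds that we have. For $n\in D$, (5) and (7) give $|e_n|\le q|e_{n-1}|$ with $q=\frac{M}{1+M}<1$. For $n\in I$ we still have $|e_n|<|e_{n-1}|$. Among $1,\dots,n$ at least $\frac{n-1}2$ indices lie in $D$, so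
$$|e_n|\le|e_0|\,q^{(n-1)/2}\qquad(n\ge1). \tag{8}$$
In particular $\sum|e_n|<\infty$ and $e_n\to0$.

**Step 4. The decreasing classes do not reach zero.** The purpose is to show that $\lim_k x_{6k+j}$ is positive for the classes in $D$. Let $n\in D$. Then $e_{n+2}<0<e_{n+5}$, $n+6\in D$ and $n+3\in I$. By (6), then (7) and the decrease of $|e_k|$, then (5),
$$0<x_n-x_{n+6}=|e_{n+2}|+|e_{n+5}|\frac{x_{n+6}}{x_{n+3}}\le C|e_n|=C|e_{n-1}|\frac{x_n}{1+x_n}\le C|e_{n-1}|\,x_n,\qquad C=1+\frac Mm.$$
Therefore
$$x_n\bigl(1-C|e_{n-1}|\bigr)\le x_{n+6}<x_n\qquad(n\in D). \tag{9}$$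
Choose $N$ with $C|e_{n-1}|\le\frac12$ for $n\ge N$. We use the elementary bound $1-a\ge e^{-2a}$ for $0\le a\le\frac12$. It holds because $\log(1-a)+2a$ is concave in $a$ and is $\ge0$ at both endpoints: it is $0$ at $a=0$ and $1-\log2>0$ at $a=\frac12$. Iterating (9) from a fixed $n\in D$ with $n\ge N$ gives, for all $k$,
$$x_{n+6k}\ge x_n\prod_{i=0}^{k-1}\bigl(1-C|e_{n+6i-1}|\bigr)\ge x_n\exp\Bigl(-2C\sum_{i\ge0}|e_{n+6i-1}|\Bigr)>0.$$
The right side does not depend on $k$. So each decreasing sequence $(x_{6k+j})_k$ with indices in $D$ has a limit in $(0,\infty)$.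

**Step 5. The increasing classes.** The purpose is to transfer convergence from $D$ to $I$. If $n\in I$, then $n+3\in D$ and, by (3), $x_n=\frac1{x_{n+3}}-e_{n+2}$. As $n$ runs through a residue class in $I$, $x_{n+3}$ tends to a positive finite limit by Step 4, and $e_{n+2}\to0$. So $x_n$ tends to a limit in $(0,\infty)$.

**Step 6. The form of the limit.** The purpose is to recognize a six-cycle. Let $\ell_j=\lim_kx_{6k+j}\in(0,\infty)$, indices mod $6$. The sequence $(x_n)$ is bounded, so by (4) $x_{n-1}-x_nx_{n-2}=e_n(1+x_n)\to0$, and therefore $\ell_j=\ell_{j-1}/\ell_{j-2}$ for all $j$. With $\phi=\ell_0$, $\psi=\ell_1$, the computation after (2) gives $(\ell_0,\dots,\ell_5)=(\phi,\psi,\psi/\phi,1/\phi,1/\psi,\phi/\psi)$. $\blacksquare$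

## A one-parameter family and the sharp statement

Fix $A>0$ and consider
$$x_{n+1}=\frac{A+x_n}{x_{n-1}+A\,x_{n-2}},\qquad n\ge0, \tag{10}$$
with admissible initial data: non-negative with nonzero denominators. As before, $x_n>0$ for $n\ge1$, because the numerator is at least $A$. The case $A=1$ is (1). By (2), $p_{n+1}(p_{n-1}+Ap_{n-2})=p_n+A$, so the six-cycles solve (10) for every $A$. Put
$$\rho=\frac{A}{A+1},\qquad f(x)=\frac{Ax}{A+x},\qquad e_n=\frac1{x_{n+1}}-x_{n-2}\ (n\ge0).$$
For $x>0$ we have $f(x)<x$ and $f(x)<A$. For $A=1$, $\rho=\frac12$ and $f(x)=\frac{x}{1+x}$.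

**Theorem 2.** Let $(x_n)$ be an admissible solution of (10).

1. (Convergence, universal rate.) There is a cycle $p$ of the form $[\phi,\psi,\psi/\phi,1/\phi,1/\psi,\phi/\psi]$ with $\phi,\psi>0$ and $x_n-p_n=O(\rho^n)$. Moreover $|e_n|\le(1+A)^4\rho^n|e_0|$ for $n\ge0$. For the original equation the rate is $O(2^{-n})$.
2. (Monotonicity, periodic solutions.) If $e_0=0$, i.e. $x_{-1}=x_0x_{-2}$, the solution is exactly such a six-cycle. If $e_0\ne0$, every sequence $(x_{6k+j})_k$ is strictly monotone, increasing for $j$ of one parity and decreasing for the other. Thus $x_n-p_n$ is nonzero and strictly alternates in sign. In particular the only eventually periodic admissible solutions are the six-cycles with $x_{-1}=x_0x_{-2}$.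
3. (Exact asymptotics.) If $e_0\ne0$, put
$$\theta=\prod_{t\in\{\phi,\psi,\psi/\phi\}}\frac{A^2}{A^2+1+A(t+t^{-1})}\le\rho^6,$$
with equality iff $\phi=\psi=1$ (the product has one factor for each of the three listed values, even if they coincide). Then for each $j\in\{0,\dots,5\}$ there is $\kappa_j\ne0$ with $x_{6k+j}-p_j\sim\kappa_j\theta^k$ as $k\to\infty$.
4. (Limit map, sharpness.) On $(0,\infty)^3$ the limits $\ell_j=\lim_kx_{6k+j}$ are continuous functions of $(x_{-2},x_{-1},x_0)$. For every $(\phi,\psi)\in(0,\infty)^2$ and every sufficiently small $|\varepsilon|$ (depending on $(\phi,\psi)$) there is a positive solution with $e_0=\varepsilon$ and $(\ell_{-2},\ell_{-1})=(\phi,\psi)$. Hence each rate $\theta$ in item 3 is attained, and $\rho$ in item 1 is optimal ($\frac12$ for the original equation).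

Here $u_k\sim v_k$ means $u_k/v_k\to1$, and the indices of $\ell_j$ are taken mod $6$. As an example of $\theta$, let $A=1$ and $(\phi,\psi)=(1,2)$. The three values of $t$ are $1,2,2$, and $\theta=\frac14\cdot\frac29\cdot\frac29=\frac1{81}$, a little less than $\rho^6=\frac1{64}$. The same number is the product of $\frac{x}{1+x}$ over the cycle $1,2,2,1,\frac12,\frac12$, namely $\frac12\cdot\frac23\cdot\frac23\cdot\frac12\cdot\frac13\cdot\frac13$.

**Corollary (with converse).** Let $\alpha,\beta,B,C>0$ and consider $x_{n+1}=\dfrac{\alpha+\beta x_n}{Bx_{n-1}+Cx_{n-2}}$ with admissible initial data. If $\alpha B^2=C\beta^2$, every such solution converges to a cycle $\frac\beta B[\phi,\psi,\psi/\phi,1/\phi,1/\psi,\phi/\psi]$. If $\alpha B^2\ne C\beta^2$, no such solution converges to a cycle of this form.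

*Proof of the corollary from Theorem 2.* Substitute $x=\frac\beta By$. The equation becomes
$$\frac\beta B\,y_{n+1}=\frac{\alpha+\frac{\beta^2}{B}y_n}{\beta y_{n-1}+\frac{C\beta}{B}y_{n-2}},\qquad\text{that is,}\qquad y_{n+1}=\frac{a+y_n}{y_{n-1}+Ay_{n-2}},\quad a=\frac{\alpha B}{\beta^2},\ A=\frac CB .$$
Here $a=A$ iff $\alpha B^2=C\beta^2$. If $a=A$, apply item 1 of Theorem 2. Conversely, suppose that $y$ converges to a six-cycle $p$; by the remark on starting points we may take the shift to be $0$. Passing to the limit along residue classes in $y_{n+1}(y_{n-1}+Ay_{n-2})=a+y_n$ gives $p_{n+1}p_{n-1}+Ap_{n+1}p_{n-2}=a+p_n$. By (2), $p_{n+1}p_{n-1}=p_n$ and $p_{n+1}p_{n-2}=1$, so $A=a$. $\blacksquare$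

For example, $x_{n+1}=\frac{4+2x_n}{x_{n-1}+x_{n-2}}$ has $\alpha B^2=4=C\beta^2$, so its solutions converge to cycles $2[\phi,\psi,\dots]$. With $1$ in place of the $4$, none does.

## Identities and monotonicity for general $A$

**Step 7. The identities again.** The purpose is to redo Lemma 1 with $A$. By (10),
$$e_n=\frac{x_{n-1}+Ax_{n-2}}{A+x_n}-x_{n-2}=\frac{x_{n-1}-x_nx_{n-2}}{A+x_n}\qquad(n\ge0). \tag{11}$$
For $n\ge1$, (10) one index lower is $x_n(x_{n-2}+Ax_{n-3})=A+x_{n-1}$. Hence $Ax_ne_{n-1}=A-Ax_nx_{n-3}=x_nx_{n-2}-x_{n-1}=-(A+x_n)e_n$, that is,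
$$e_n=-f(x_n)\,e_{n-1}\qquad(n\ge1). \tag{12}$$
Identity (6) used only the definition of $e_n$, so it holds here too.

**Step 8. The case $e_0=0$.** The purpose is to settle this case for items 1 and 2. By (11), $e_0=0$ means $x_{-1}=x_0x_{-2}$. By (12), all $e_n=0$. So $x_{n+1}x_{n-2}=1$ for $n\ge0$, all terms are positive, and (11) gives $x_n=x_{n-1}/x_{n-2}$ for $n\ge0$. The solution is a six-cycle, as in Step 1, and items 1 and 2 hold for it with $x_n=p_n$.

From now on, except where we say otherwise, $e_0\ne0$. By (12) the $e_n$ are nonzero and $\operatorname{sgn}e_n=(-1)^n\operatorname{sgn}e_0$. Define $I$, $D$, $M$, $m$ as in Steps 1 and 2. The two terms on the right of (6) have the sign of $e_{n+2}$, so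
$$\operatorname{sgn}(x_{n+6}-x_n)=(-1)^n\operatorname{sgn}e_0\qquad(n\ge-2), \tag{13}$$
and the bounds (7) hold for the same reason as before.

## Pairing the indices $n$ and $n+3$

The summability argument of Step 3 does not survive for large $A$. It used that the factors at indices in $I$ are at most $1$. Now they are only known to be below $A$, while those in $D$ are at most $f(M)=\frac{AM}{A+M}$, and $A\cdot\frac{AM}{A+M}$ may exceed $1$. What replaces it is a relation between a factor and the one three places later, where the term is nearly the reciprocal. It also gives the sharp constant $\rho$.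

**Step 9. Decay of the defects.** The purpose is to prove
$$|e_N|\le(1+A)^4\rho^N|e_0|\qquad(N\ge0). \tag{14}$$
Let $n\in I$. Then $e_{n+2}>0$ and $n+3\in D$. From $\frac1{x_{n+3}}=x_n+e_{n+2}$ and the inequality of arithmetic and geometric means,
$$\frac1{x_nx_{n+3}}=1+\frac{e_{n+2}}{x_n}>1,\qquad \frac1{x_n}+\frac1{x_{n+3}}\ge\frac2{\sqrt{x_nx_{n+3}}}>2.$$
Since $\frac1{f(x)}=\frac1x+\frac1A$,
$$\frac1{f(x_n)f(x_{n+3})}=\frac1{x_nx_{n+3}}+\frac1A\Bigl(\frac1{x_n}+\frac1{x_{n+3}}\Bigr)+\frac1{A^2}>1+\frac2A+\frac1{A^2}=\rho^{-2}.$$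
So
$$f(x_n)f(x_{n+3})<\rho^2\qquad(n\in I). \tag{15}$$
By (12), $|e_N|=|e_0|\prod_{n=1}^Nf(x_n)$. In this product, pair the index $n$ with $n+3$ for each $n\in I$ with $n+3\le N$. The pairs are disjoint, since the first member lies in $I$ and the second in $D$. An index of $I$ is left over only if it is one of $N-2,N-1,N$. An index $d\in D$ is left over only if $d\le3$, because for $d\ge4$ the index $d-3\ge1$ lies in $I$. Three consecutive integers contain at most two of a given parity, so there are $u\le4$ left-over indices, each with a factor below $A$. The remaining $N-u$ indices form pairs, each with product below $\rho^2$. Since $A/\rho=1+A$,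
$$|e_N|\le|e_0|\,\rho^{N-u}A^u=|e_0|\,\rho^N(1+A)^u\le(1+A)^4\rho^N|e_0|,$$
which is (14); for $N=0$ it is trivial.

## Convergence at rate $\rho^n$ and strict alternation

**Step 10. The limits exist and form a six-cycle.** The purpose is to rerun Steps 4 to 6 with (14) as input. Let $n\in D$. By (12) and $f<A$, $|e_{n+2}|\le A^2|e_n|$ and $|e_{n+5}|\le A^5|e_n|$. With (6), (7) and $f(x)<x$,
$$0<x_n-x_{n+6}=|e_{n+2}|+|e_{n+5}|\frac{x_{n+6}}{x_{n+3}}\le C|e_n|=C|e_{n-1}|f(x_n)\le C|e_{n-1}|\,x_n,\qquad C=A^2+A^5\frac Mm. \tag{16}$$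
So (9) holds with this $C$. By (14), $\sum|e_i|<\infty$, and we may choose $N$ with $C|e_{n-1}|\le\frac12$ for $n\ge N$. Then, for $n\in D$ with $n\ge N$, $x_{n+6k}\ge x_n\exp(-2C\sum_i|e_{n+6i-1}|)>0$ for all $k$, and the decreasing classes have limits in $(0,\infty)$. For $n\in I$, $x_n=\frac1{x_{n+3}}-e_{n+2}$ with $n+3\in D$, so these classes have limits in $(0,\infty)$ as well. Thus $\ell_j=\lim_kx_{6k+j}\in(0,\infty)$ exists for all $j$. By (11), $x_{n-1}-x_nx_{n-2}=e_n(A+x_n)\to0$, so $\ell_j=\ell_{j-1}/\ell_{j-2}$, and $p_j=\ell_j$ defines a six-cycle with $\phi=\ell_0$, $\psi=\ell_1$.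

**Step 11. The rate (item 1).** The purpose is to turn (14) into a rate for $x_n-p_n$. The terms $x_n$, $n\ge1$, are positive and have positive limits along the six classes, so they lie in a compact subset of $(0,\infty)$. Hence $x_{n+6}/x_{n+3}$ is bounded for $n\ge-2$, and (6) and (14) give $|x_{n+6}-x_n|=O(\rho^n)$. Summing over $n,n+6,n+12,\dots$,
$$|p_n-x_n|\le\sum_{i\ge0}|x_{n+6i+6}-x_{n+6i}|=O\Bigl(\rho^n\sum_{i\ge0}\rho^{6i}\Bigr)=O(\rho^n).$$
With (14) this is item 1. For $A=1$, $\rho=\frac12$.

**Step 12. Alternation and periodic solutions (item 2).** The purpose is to read off item 2 from (13). By (13), each sequence $(x_{6k+j})_k$ is strictly monotone, with direction given by the parity of $j$. A strictly monotone sequence never equals its limit, and $p_n-x_n$ has the sign of $x_{n+6}-x_n$. So $x_n-p_n$ is nonzero with sign $-(-1)^n\operatorname{sgn}e_0$, which alternates. If the solution had an eventual period $q$, then $x_{n+6q}=x_n$ for large $n$. This contradicts strict monotonicity along $n,n+6,\dots,n+6q$. So an eventually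 periodic solution has $e_0=0$, and Step 8 applies.

In the run from $1,1,2$, where $e_0<0$, the odd classes increase and the even ones decrease: $x_{-2}=1>x_4=\frac{32}{49}$, $x_{-1}=1<x_5=\frac{162}{133}$, $x_0=2>x_6=\frac{6195}{3287}$.

## The exact rate $\theta$

**Step 13. The product of $f$ over the limit cycle.** The purpose is to identify $\theta$. The six limits fall into three reciprocal pairs $t,t^{-1}$ with $t=\phi,\psi,\psi/\phi$, so $\prod_j\ell_j=1$. Also $(A+t)(A+t^{-1})=A^2+1+A(t+t^{-1})$. Hence
$$\prod_{j=0}^5f(\ell_j)=\frac{A^6}{\prod_{j=0}^5(A+\ell_j)}=\theta. \tag{17}$$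
Since $t+t^{-1}\ge2$ with equality iff $t=1$, each factor satisfies $\frac{A^2}{A^2+1+A(t+t^{-1})}\le\frac{A^2}{(A+1)^2}=\rho^2$. So $\theta\le\rho^6$, with equality iff $\phi=\psi=\psi/\phi=1$, that is, $\phi=\psi=1$.

**Step 14. Asymptotics of the defects.** The purpose is to show $e_{6k+j}\sim c_j\theta^k$. By (12), $\frac{e_{n+6}}{e_n}=\prod_{i=1}^6f(x_{n+i})>0$. All $x_n$ with $n\ge1$ and all $p_n$ lie in a compact interval in $(0,\infty)$, where $\log f$ is Lipschitz. Since $x_n-p_n=O(\rho^n)$ and $\prod_{i=1}^6f(p_{n+i})=\theta$ by (17),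
$$\log\frac{e_{n+6}}{\theta e_n}=\sum_{i=1}^6\bigl(\log f(x_{n+i})-\log f(p_{n+i})\bigr)=O(\rho^n).$$
Fix $j\ge0$. Then
$$\frac{e_{6k+j}}{\theta^k}=e_j\prod_{i=0}^{k-1}\frac{e_{6(i+1)+j}}{\theta\,e_{6i+j}}$$
is $e_j$ times a product of positive factors whose logarithms are absolutely summable. It therefore converges to some $c_j\ne0$ with $\operatorname{sgn}c_j=\operatorname{sgn}e_j=(-1)^j\operatorname{sgn}e_0$.

**Step 15. Asymptotics of the solution (item 3).** The purpose is to pass from $e_n$ to $x_n-p_n$. Put $n=6k+j$ in (6) and divide by $\theta^k$. Since $\ell_j/\ell_{j+3}=\ell_j^2$ by (2),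
$$\frac{x_{6(k+1)+j}-x_{6k+j}}{\theta^k}\longrightarrow\gamma_j:=c_{j+2}-c_{j+5}\,\ell_j^2 .$$
The numbers $c_{j+2}$ and $c_{j+5}$ have opposite signs, so $\gamma_j\ne0$. Write the increment as $\gamma_j\theta^k(1+\delta_k)$ with $\delta_k\to0$. Then
$$p_j-x_{6k+j}=\sum_{i\ge k}\gamma_j\theta^i(1+\delta_i)=\frac{\gamma_j\theta^k}{1-\theta}\,(1+\eta_k),\qquad|\eta_k|\le\sup_{i\ge k}|\delta_i|\to0.$$
So item 3 holds with $\kappa_j=-\gamma_j/(1-\theta)$.

## Continuity of the limits and attaining every cycle

**Step 16. Bounds uniform on compact sets.** The purpose is to make the estimates of Steps 9 to 11 independent of the initial point. Let $K\subset(0,\infty)^3$ be compact; all constants below depend only on $K$ and $A$. Each $x_n$ is a continuous positive function of the initial data on $(0,\infty)^3$, and so is bounded above and below on $K$. Thus there are $0<m_K\le M_K<\infty$ with $x_{-2},\dots,x_6\in[m_K,M_K]$ on $K$, and by (11) there is $E_K$ with $|e_0|\le E_K$ on $K$.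

Consider data in $K$ with $e_0\ne0$. The sets $I$, $D$ depend on the sign of $e_0$, but the bounds do not: (7) holds with $m_K,M_K$ in place of $m,M$, and (14) gives $|e_n|\le(1+A)^4\rho^nE_K$. By (16), for $n\in D$,
$$x_{n+6}\ge x_n\bigl(1-C_K|e_{n-1}|\bigr),\qquad C_K=A^2+A^5\frac{M_K}{m_K}.$$
Choose $N_K\ge1$ with $C_K|e_{n-1}|\le\frac12$ for all $n\ge N_K$, uniformly on $K$. The finitely many terms $x_n$ with $n\le N_K+6$ are bounded below on $K$ by a positive constant $b_K$. Any $n\in D$ with $n>N_K+6$ is $n_0+6k$ with $n_0\in D$ and $N_K\le n_0\le N_K+5$. Iterating,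
$$x_n\ge x_{n_0}\prod_{i=0}^{k-1}\bigl(1-C_K|e_{n_0+6i-1}|\bigr)\ge b_K\exp\Bigl(-2C_K\sum_{i\ge0}(1+A)^4\rho^iE_K\Bigr)>0.$$
So there is $m_K'>0$ with $x_n\ge m_K'$ for all $n\in D$. For $n\in I$, $e_{n+2}>0$ gives $x_n=\frac1{x_{n+3}}-e_{n+2}\le\frac1{m_K'}$. Together with (7) and the bounds on $x_{-2},x_{-1},x_0$, all terms $x_n$, $n\ge-2$, lie in one compact subset of $(0,\infty)$. If $e_0=0$, the solution is $6$-periodic and takes values in $[m_K,M_K]$, so the statement holds after enlarging the compact set.

**Step 17. Continuity.** The purpose is to conclude that each $\ell_j$ is continuous. By Step 16, (6) and (14), there is $C_K'$ with $|x_{n+6}-x_n|\le C_K'\rho^n$ for all $n\ge-2$ and all data in $K$. Hence $x_{6k+j}\to\ell_j$ uniformly on $K$ as $k\to\infty$. A uniform limit of continuous functions is continuous, and $K$ was arbitrary, so each $\ell_j$ is continuous on $(0,\infty)^3$.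

**Step 18. Prescribing the limit and the defect.** The purpose is to show that every six-cycle is the limit of solutions with $e_0\ne0$. We use Brouwer's theorem: a continuous map of a closed disk into itself has a fixed point. Fix $(\phi,\psi)$ and a closed disk $\Delta\subset(0,\infty)^2$ with center $(\phi,\psi)$ and radius $r>0$. On the compact set $\Delta$ both coordinates are bounded away from $0$. So there is $\varepsilon_1>0$ such that for $|\varepsilon|\le\varepsilon_1$ and $(u,v)\in\Delta$ the values
$$x_{-2}=u,\qquad x_{-1}=v,\qquad x_0=\frac{v-\varepsilon A}{u+\varepsilon}$$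
are positive. The last one is chosen so that $v-x_0u=\varepsilon(A+x_0)$, and by (11) this says $e_0=\varepsilon$. Let $G_\varepsilon(u,v)=(\ell_{-2},\ell_{-1})$ for this solution. By Step 17, $G$ is jointly continuous in $(\varepsilon,u,v)$ on the compact set $[-\varepsilon_1,\varepsilon_1]\times\Delta$. For $\varepsilon=0$ the solution is an exact six-cycle by Step 8, so $G_0(u,v)=(u,v)$. By uniform continuity there is $\varepsilon_0\in(0,\varepsilon_1]$ with
$$|G_\varepsilon(u,v)-(u,v)|\le r\qquad\text{for }(u,v)\in\Delta,\ |\varepsilon|\le\varepsilon_0.$$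
For such $\varepsilon$ the continuous map
$$(u,v)\mapsto(\phi,\psi)+(u,v)-G_\varepsilon(u,v)$$
sends $\Delta$ into $\Delta$. A fixed point, which exists by Brouwer's theorem, satisfies $G_\varepsilon(u,v)=(\phi,\psi)$. The corresponding positive solution has $e_0=\varepsilon$ and $(\ell_{-2},\ell_{-1})=(\phi,\psi)$.

**Step 19. Sharpness.** The purpose is to draw the two consequences in item 4. Take $\varepsilon\ne0$ in Step 18. The cycle of limits read from index $-2$ has parameters $(\phi,\psi)$, while item 3 reads it from index $0$. By (17), $\theta=A^6/\prod_j(A+\ell_j)$ does not depend on the starting point. So item 3 applies with the $\theta$ belonging to $(\phi,\psi)$, and each rate $\theta$ is attained. For $\phi=\psi=1$ we have $\theta=\rho^6$, so $x_{6k+j}-p_j\sim\kappa_j\rho^{6k}$ with $\kappa_j\ne0$. This is not $O(\sigma^{6k})$ for any positive $\sigma<\rho$. Hence $\rho$ in item 1 cannot be replaced by a smaller number, and for the original equation the optimal universal rate is $2^{-n}$, the rate suggested by the root $-\frac12$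 of the linearization. $\blacksquare$
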